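# Weights for which the maximal function controls singular integrals: the $C_p$ condition

## 1. The theorem

**Theorem 1.** Let $1<p<\infty$ and let $w\ge 0$ be a locally integrable function on $\mathbb R^n$. Suppose that there are constants $C_w,\varepsilon>0$ such that
$$\int_E w\le C_w\Big(\frac{|E|}{|Q|}\Big)^{\varepsilon}\int_{\mathbb R^n}(M\chi_Q)^p\,w\qquad\text{for every cube }Q\text{ and every measurable }E\subset Q, \tag{1}$$
where, as we may, we take $\varepsilon\le 1\le C_w$. Let $Tf=K*f$ be a singular integral on $\mathbb R^n$ whose kernel satisfies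

- (i) $\|\widehat K\|_\infty\le C$,
- (ii) $|K(x)|\le C|x|^{-n}$,
- (iii) $|K(x)-K(x-y)|\le C|y|\,|x|^{-n-1}$ for $|y|\le|x|/2$.

Then for every bounded $f$ with compact support
$$\|Tf\|_{L^p(w)}\le C(n,p,T)\,\frac1\varepsilon\log\Big(e+\frac{C_w}\varepsilon\Big)\,\|Mf\|_{L^p(w)}. \tag{2}$$
In particular there is a constant $C$, independent of $f$, with
$$\int_{\mathbb R^n}|Tf|^p\,w\le C\int_{\mathbb R^n}(Mf)^p\,w . \tag{3}$$

Here cubes have sides parallel to the coordinate planes, $|E|$ is Lebesgue measure, and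
$$Mf(x)=\sup_{Q\ni x}\frac1{|Q|}\int_Q|f|$$
is the Hardy–Littlewood maximal function. As usual, $K$ is a tempered distribution with $\widehat K\in L^\infty$ which agrees away from the origin with a function satisfying (ii) and (iii). Condition (1) is called the $C_p$ condition, written $w\in C_p$. Because $|E|\le|Q|$, lowering $\varepsilon$ or raising $C_w$ keeps (1) true, and this is why we may take $\varepsilon\le1\le C_w$.

The question whether $C_p$ implies (3) is posed in "Norm inequalities relating singular integrals and the maximal function". Three facts accompany it. By Coifman–Fefferman, (3) holds for all such $T$ if $w\in A_\infty$. If (3) holds for each Riesz transform, then $w\in C_p$; for $n=1$ and the Hilbert transform this is due to Muckenhoupt. Finally, if $w\in C_q$ for some $q>p$, then (3) holds for all such $T$. The proof of Theorem 1 uses none of these. The second one enters only at the end, to turn Theorem 1 into a characterization.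

We write $f(E)=\int_Ef$ and $\langle f\rangle_Q=f(Q)/|Q|$ for $f\ge0$, $w(E)=\int_Ew$, $\ell(Q)$ for the side length of $Q$, and
$$a_p(Q)=\int_{\mathbb R^n}(M\chi_Q)^p\,w .$$

## 2. What $C_p$ says: the tail of $M\chi_Q$

The condition $A_\infty$ is $w(E)\le C(|E|/|Q|)^\varepsilon w(Q)$ for $E\subset Q$. In $C_p$ the mass $w(Q)$ on the right is replaced by the larger number $a_p(Q)$, in which mass far from $Q$ also counts. The function $M\chi_Q$ is $1$ on $Q$ (up to the boundary) and decays like $|Q|\,\mathrm{dist}(x,Q)^{-n}$. So $A_\infty\subset C_p$. Since $M\chi_Q\le1$, also $C_q\subset C_p$ for $q>p$: the weakest condition is the one in Theorem 1.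

**Example (a $C_p$ weight that vanishes on a half-line).** Let $n=1$, $w=\chi_{[0,\infty)}$, and let $Q$ have endpoints $c$ and $c+\ell$. If $c+\ell\le 0$, then $w(E)=0$ for $E\subset Q$. If $c+\ell>0$, then $w=1$ on $[c+\ell,c+2\ell]$, where $M\chi_Q\ge\frac12$, so $a_p(Q)\ge2^{-p}\ell$. Hence $w(E)\le|E|\le2^p\frac{|E|}{|Q|}a_p(Q)$, and (1) holds with $\varepsilon=1$. But $w\notin A_\infty$: for $Q=[-1,h]$ and $E=[0,h]$ we have $w(E)=w(Q)$ while $|E|/|Q|\to0$ as $h\to0$.

**Example (a weight that is too small far away).** Let $n=1$, $w=\chi_{[0,1]}$. Take $E=[0,1]$ and $Q=[-\ell/2,\ell/2]$ with $\ell\ge2$. Then $w(E)=1$, $a_p(Q)\le1$ and $|E|/|Q|=1/\ell$, so (1) would say $1\le C_w\ell^{-\varepsilon}$ for all $\ell\ge 2$, which is false. Inequality (3) fails too, and one sees it by hand. Let $H$ be the Hilbert transform, with kernel $1/(\pi x)$, and $f=\chi_{[2,R]}$. For $x\in[0,1]$ we have $\pi|Hf(x)|=\int_2^R\frac{dy}{y-x}\ge\log\frac R2$, whereas $Mf\le1$. So the left side of (3)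 is at least $(\pi^{-1}\log\frac R2)^p$ and the right side is at most $C$.

The second example shows the danger. Far-away pieces of $f$, one per dyadic scale, can add up to a logarithm in $Tf$ while $Mf$ stays bounded. A $C_p$ weight cannot be concentrated where such logarithms are large.

## 3. Sparse operators, and the two companion theorems

**Definition.** Let $0<\eta<1$. A family $S$ of cubes is *$\eta$-sparse* if there are pairwise disjoint measurable sets $E_Q\subset Q$ $(Q\in S)$ with $|E_Q|\ge\eta|Q|$. For such $S$ put $A_Sf=\sum_{Q\in S}\langle f\rangle_Q\chi_Q$.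

For example, the intervals $[0,2^{-i})$, $i\ge0$, form a $\frac12$-sparse family, with $E_Q=[2^{-i-1},2^{-i})$. For $f=\chi_{[0,1)}$ the function $A_Sf(x)$ counts the $i\ge 0$ with $x<2^{-i}$, so it grows like $\log_2\frac1x$ near $0$, as $|Hf|$ does up to a factor. The family of all dyadic subintervals of $[0,1)$ is not sparse: its total length is infinite, whereas sparseness forces $\sum|Q|\le\eta^{-1}\sum|E_Q|\le\eta^{-1}$.

**Theorem 2.** Let $1<p<\infty$, $w\in C_p$, $0<\eta<1$. For every $\eta$-sparse $S$ and every bounded $f\ge0$ with compact support,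
$$\|A_Sf\|_{L^p(w)}\le C(n,p,\eta)\,\frac1\varepsilon\log\Big(e+\frac{C_w}\varepsilon\Big)\|Mf\|_{L^p(w)}.$$

**Theorem 3.** For $1<p<\infty$ the following are equivalent:

- (a) $w\in C_p$;
- (b) for every $0<\eta<1$, $\|A_Sf\|_{L^p(w)}\le C_\eta\|Mf\|_{L^p(w)}$ for all $\eta$-sparse $S$ and all bounded compactly supported $f\ge0$;
- (c) (3) holds for all $T$ with (i)–(iii);
- (d) (3) holds for each Riesz transform (the Hilbert transform if $n=1$).

Moreover, for $n=1$ the factor $\varepsilon^{-1}$ in Theorem 1 cannot be replaced by $\varepsilon^{-\theta}$ with $\theta<1$.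

Theorem 1 follows from Theorem 2 through a pointwise bound $|Tf|\le CA_S|f|$, proved in Section 12. The work is in Theorem 2. Until the end of Section 11, $f\ge0$ is bounded with compact support.

## 4. One level of averages: exponential decay meets $C_p$

The simplest case of Theorem 2 is $f=\chi_{Q_0}$ with all cubes of $S$ inside $Q_0$: every average equals $1$. It already shows what (1) is good for. The tool is a stopping-time lemma, stated in the generality needed later. Throughout, $D$ is a grid of half-open cubes of side lengths $2^m$, any two of which are disjoint or nested.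

**Lemma 1.** Let $\mathcal Q\subset D$ be a family of cubes with sides $\ge2^{-N}$. Let $\tau>0$, $B\ge0$, and let $c_Q\ge0$ $(Q\in\mathcal Q)$ satisfy $c_Q\le B\tau$ for all $Q\in\mathcal Q$ and
$$\sum_{Q\in\mathcal Q,\,Q\subset Q_0}c_Q|Q|\le\tau|Q_0|\qquad\text{for all }Q_0\in\mathcal Q .$$
Write $h_{Q_0}=\sum_{Q\in\mathcal Q,Q\subset Q_0}c_Q\chi_Q$ and $b=B+2$. Then for $Q_0\in\mathcal Q$ and $m=0,1,2,\dots$
$$|\{x\in Q_0:h_{Q_0}(x)>mb\tau\}|\le2^{-m}|Q_0|,$$
and so $|\{x\in Q_0:h_{Q_0}(x)>t\tau\}|\le2\cdot2^{-t/b}|Q_0|$ for $t>0$.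

*Proof.* We use induction on $m$, for all $Q_0$ at once; $m=0$ is trivial. Let $m\ge1$. At each point the sum $h_{Q_0}$ has finitely many terms, since the sides lie between $2^{-N}$ and $\ell(Q_0)$. If $h_{Q_0}(x)>2\tau$ and $Q'$ is the smallest cube of $\mathcal Q$ that contains $x$ and lies in $Q_0$, then $\sum_{Q'\subset Q\subset Q_0}c_Q=h_{Q_0}(x)>2\tau$ (sums over $Q\in\mathcal Q$). Conversely, if this sum exceeds $2\tau$ for some $Q'\in\mathcal Q$, then $h_{Q_0}>2\tau$ on $Q'$. So $\{h_{Q_0}>2\tau\}$ is the union of the maximal $Q'\in\mathcal Q$, $Q'\subset Q_0$, with $\sum_{Q'\subset Q\subset Q_0}c_Q>2\tau$. These $Q'$ are disjoint, and by Chebyshev and the hypothesis $\sum|Q'|\le\frac1{2\tau}\int h_{Q_0}\le\frac12|Q_0|$. By maximality of $Q'$ the part of the sum over $Q\supsetneq Q'$ is at most $2\tau$, so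
$$\sum_{Q'\subset Q\subset Q_0}c_Q\le2\tau+c_{Q'}\le b\tau .$$
A point $x$ with $h_{Q_0}(x)>mb\tau$ lies in some $Q'$, because $mb\ge2$. There the cubes $Q\supset Q'$ give at most $b\tau$, so $h_{Q'}(x)>(m-1)b\tau$. By induction the set has measure at most $\sum2^{-(m-1)}|Q'|\le2^{-m}|Q_0|$. The last statement follows with $m=\lfloor t/b\rfloor$. $\square$

**The case $f=\chi_{Q_0}$.** Let $Q_0\in D$ and let $S\subset D$ be a finite $\eta$-sparse family of subcubes of $Q_0$. Then $A_Sf=\sum_{Q\in S}\chi_Q$. For any $P$, $\sum_{Q\in S,Q\subset P}|Q|\le\eta^{-1}\sum_{Q\subset P}|E_Q|\le\eta^{-1}|P|$. So Lemma 1 applies with $\mathcal Q=S\cup\{Q_0\}$, $c_Q=1$ for $Q\in S$ (and $c_{Q_0}=0$ if $Q_0\notin S$), $\tau=1/\eta$, $B=1$, and gives $|\{A_Sf>t/\eta\}|\le2\cdot2^{-t/3}|Q_0|$. By (1), and $\varepsilon\le1$,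
$$\int(A_Sf)^pw=\eta^{-p}\int_0^\infty pt^{p-1}\,w(\{A_Sf>t/\eta\})\,dt\le\eta^{-p}\int_0^\infty pt^{p-1}\,2C_w2^{-\varepsilon t/3}dt\;a_p(Q_0)=C\,C_w\varepsilon^{-p}\int(Mf)^pw,$$
with $C=C(p,\eta)$, because $a_p(Q_0)=\int(M\chi_{Q_0})^pw$ is the right side of (3) in this case. So a single level costs nothing beyond (1).

## 5. Lattices and principal cubes

We now set up the decomposition of a general $f$ into levels.

**Step 1: finitely many grids suffice.** This step replaces arbitrary cubes by cubes of $2^n$ fixed grids. For $\alpha\in\{0,\frac13\}^n$ let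
$$D^\alpha=\{2^{-m}([0,1)^n+k+(-1)^m\alpha):m\in\mathbb Z,\ k\in\mathbb Z^n\}.$$
In one dimension, with $\alpha=\frac13$ and $\sigma=(-1)^m$,
$$2^{-m}\Big(k+\frac\sigma3\Big)=2^{-m-1}\Big(2k+\sigma-\frac\sigma3\Big),$$
so endpoints of generation $m$ are endpoints of generation $m+1$, and $D^\alpha$ is a nested dyadic grid. The generation-$m$ endpoints of the two one-dimensional grids are $2^{-m}k$ and $2^{-m}(k\pm\frac13)$ with a sign depending only on $m$. Their mutual distance is at least $2^{-m}/3$, so an interval of length $<2^{-m}/3$ contains no endpoint of one of the two grids and hence lies in one interval of that grid. Given a cube $P$, choose $m$ with $3\ell(P)<2^{-m}\le6\ell(P)$ and apply this in each coordinate: *every cube $P$ lies in some $Q\in\bigcup_\alpha D^\alpha$ with $3\ell(P)<\ell(Q)\le6\ell(P)$.* From now on "lattice" means one of the $D^\alpha$; all of them have the same side lengths $2^m$.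

**Step 2: principal cubes.** This step records at which level a cube sees $f$. We assume $f\not\equiv0$. Fix a lattice $D$ and put $a=2^{n+1}\ge4$. For $k\in\mathbb Z$ let $\mathcal F_k$ be the set of maximal $Q\in D$ with $\langle f\rangle_Q>a^k$, and let $\mathcal F=\bigcup_k\mathcal F_k$. Since $\langle f\rangle_Q\le\|f\|_1/|Q|$, every $Q\in D$ with $\langle f\rangle_Q>a^k$ lies in a maximal one. The cubes of $\mathcal F_k$ are disjoint, and $\mathcal F_k=\emptyset$ if $a^k\ge\|f\|_\infty$. The dyadic parent of $F\in\mathcal F_k$ has average at most $a^k$, so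
$$a^k<\langle f\rangle_F\le2^na^k<a^{k+1}\qquad(F\in\mathcal F_k).\tag{4}$$
Hence $F\in\mathcal F$ lies in exactly one $\mathcal F_k$, and we write $k=k(F)$. Each $F'\in\mathcal F_{k+1}$ lies in a unique $F\in\mathcal F_k$, strictly because $\langle f\rangle_{F'}>a^{k+1}>\langle f\rangle_F$. We call $F'$ a *child* of $F$.

For $Q\in D$ with $\sigma(Q)=\sup_{D\ni Q'\supset Q}\langle f\rangle_{Q'}>0$ let $k$ be such that $a^k<\sigma(Q)\le a^{k+1}$. Some $Q'\supset Q$ has average $>a^k$, so $Q$ lies in a cube of $\mathcal F_k$. It lies in no cube of $\mathcal F_{k'}$ with $k'>k$, which would force $\sigma(Q)>a^{k+1}$. So $k$ is the largest level at which $Q$ lies in a principal cube; call this cube $\pi(Q)$. Two facts follow.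

*First fact.* For $F\in\mathcal F_k$,
$$\pi(Q)=F\iff Q\subset F\text{ and }Q\text{ is contained in no child of }F;\quad\text{then }\langle f\rangle_Q\le a^{k+1}.\tag{5}$$
Indeed, if $Q\subset F$ and $Q$ lies in a principal cube of level $>k$, then $Q$ lies in a cube of $\mathcal F_{k+1}$, whose parent in $\mathcal F_k$ meets $F$ and so equals $F$. The other direction and the bound are immediate from the definition.

*Second fact.* For $r\ge1$,
$$\sum_{F\in\mathcal F,\,F\ni x}a^{k(F)r}\le2(Mf(x))^r, \tag{6}$$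
since the levels of the cubes $F\ni x$ are distinct, $a^{k(F)}<\langle f\rangle_F\le Mf(x)$, and $\sum_{i\ge0}a^{-ir}\le\frac43$.

Finally, for $F\in\mathcal F_k$ and $s=0,1,2,\dots$ put
$$\mathcal C_{F,s}=\{Q\in D:\pi(Q)=F,\ 2^{-s-1}a^{k+1}<\langle f\rangle_Q\le2^{-s}a^{k+1}\}.$$
By (5), every $Q\in D$ with $f(Q)>0$ lies in exactly one $\mathcal C_{F,s}$.

## 6. Adding up the levels: where the tails get in the way

Let $S\subset D$ be sparse, with sides $\ge2^{-N}$. A sensible plan is to treat each principal cube as in Section 4. Put $B_F=\sum_{Q\in S,\pi(Q)=F}\langle f\rangle_Q\chi_Q$. With $k=k(F)$, all these averages are at most $a^{k+1}$. Lemma 1, with $\tau=a^{k+1}/\eta$ and $B=1$, gives exponential decay of $B_F$ on $F$, and (1) gives $\int B_F^pw\le C\,C_w\varepsilon^{-p}a^{kp}a_p(F)$, as before. To finish one wants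
$$\sum_{F\in\mathcal F}a^{k(F)p}a_p(F)=\int\sum_{F\in\mathcal F}a^{k(F)p}(M\chi_F)^p\,w\ \overset{?}{\le}\ C\int(Mf)^pw .\tag{7}$$
The part of the sum with $F\ni x$ is harmless by (6). The tails are not.

**Example (one level, all scales).** Let $n=1$, $D=D^0$, $G_j=[2^j,2^j+2^{j-1})$ and $f=2\sum_{j=0}^J\chi_{G_j}$, so $f(G_j)=2^j$. Here $a=4$. The dyadic parent $[2^j,2^{j+1})$ of $G_j$ has average $1$, and $[0,2^{j+1})$ has average less than $1$ for every $j$. So $\mathcal F_0=\{G_0,\dots,G_J\}$. For $x\in[0,1]$ the interval $[0,\frac32 2^j]$ shows $M\chi_{G_j}(x)\ge\frac13$. Hence on $[0,1]$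
$$\sum_{j=0}^J(M\chi_{G_j})^p\ge(J+1)3^{-p},\qquad\text{while}\quad Mf\le2 .$$
So (7) does not hold pointwise, even at one level. With $w=\chi_{[0,1]}$ it does not hold after integration either. Of course this $w$ is not in $C_p$, so (7) can only be true if $C_p$ is used a second time.

The same example shows how. Put $\Phi=\sum_j2^p(M\chi_{G_j})^p$ and look at $\Phi$ from the large interval $[0,2^{J+1})$, on which $f$ has average about $1$. Let $x\in[2^i,2^{i+1})$, $0\le i\le J$. For $j<i$ the distance from $x$ to $G_j$ is at least $2^i-\frac34 2^i=2^{i-2}$, so $M\chi_{G_j}(x)\le2^{j-1}/2^{i-2}=2^{j+1-i}$, and these $j$ contribute at most $2^p\sum_{l\ge0}2^{-lp}\le2^{p+1}$. The $j\ge i$ contribute at most $2^p(J-i+1)$. On $[0,1)$ we have $\Phi\le2^p(J+1)$. Therefore, for $m=0,1,2,\dots$,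
$$|\{x\in[0,2^{J+1}):\Phi(x)>2^{p+1}+2^pm\}|\le2^{-m}\,2^{J+1}.$$
So $\Phi$, too, has exponential decay, now relative to a larger cube. Apply (1) again. The part of $\Phi$ above a high threshold $L$ costs only about $2^{-c\varepsilon L}a_p$ of that larger cube, that is, a small multiple of a term of the kind we started with. If the whole sum on the left of (7) is finite, such terms can be absorbed.

To make this a proof, one needs a class of families of cubes that is closed under the procedure. The principal cubes themselves are not a good class when $f$ concentrates.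

**Example (a spike).** Let $n=1$, $D=D^0$, $f=4^K\chi_{[0,4^{-K})}$. Then $\langle f\rangle_{[0,2^i)}=2^{-i}$ for $i\ge-2K$, so for $k\le K-1$ the only cube of $\mathcal F_k$ is $[0,2^{-2k-1})$. All have mass $f(F)=1$, and $\sum_{F\subset[0,1/2)}f(F)^p=K$: the masses are not $p$-summable with a fixed constant.

In the spike, each cube passes its whole mass to one child. The cure is to discard that child.

## 7. Dominated principal cubes

**Definition.** Call $F\in\mathcal F$ *dominated* if it has a child $F^*$ with $f(F^*)>\frac12f(F)$; then $F^*$ is unique. Put $g(F)=f(F\setminus F^*)$ if $F$ is dominated, and $g(F)=f(F)$ otherwise.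

In the spike example every $F\in\mathcal F_k$ with $k<K-1$ is dominated and has $g(F)=0$.

**Lemma 2.** With $c_p=\min(1-2^{1-p},p-1)>0$: $\ \sum_{F\in\mathcal F,F\subset F_1}g(F)^p\le c_p^{-1}f(F_1)^p$ for every $F_1\in\mathcal F$.

*Proof.* We first show
$$f(F)^p-\sum_{F'\text{ child of }F}f(F')^p\ge c_p\,g(F)^p .\tag{8}$$
If $F$ is not dominated, all children have $f(F')\le\frac12f(F)$ and are disjoint, so $\sum f(F')^p\le(\frac12f(F))^{p-1}f(F)=2^{1-p}f(F)^p$, which gives (8). If $F$ is dominated, let $u=f(F^*)$ and $v=f(F)-u=g(F)<u$. The other children are disjoint with total mass at most $v$, so they contribute at most $v^p$ to the sum. By convexity $(u+v)^p-u^p\ge pu^{p-1}v\ge pv^p$, so the left side of (8) is at least $(p-1)v^p$.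

Now sum (8) over $F\subset F_1$. If $F\in\mathcal F$ lies strictly in $F_1$, then $k(F)>k(F_1)$, since otherwise $F_1$ would contradict the maximality of $F$. Going up from $F$ to level $k(F_1)$ we reach a cube that meets $F_1$, that is, $F_1$. So the cubes $F\subset F_1$ of $\mathcal F$ are $F_1$, its children, their children, and so on. There are finitely many levels, and on each level $\sum f(F)^p\le(\sum f(F))^p\le f(F_1)^p$. So the sum of the left sides telescopes to $f(F_1)^p$. $\square$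

## 8. Admissible families

Put $\Lambda_0=1+c_p^{-1}$.

**Definition.** A family $G$ of cubes of a lattice $D$, with $f(R)>0$ for all $R\in G$, is *admissible* if

- (A1) $\sum_{R\in G,R\subset Q}f(R)^p\le\Lambda_0f(Q)^p$ for all $Q\in D$;
- (A2) for each $j\in\mathbb Z$ the cubes $R\in G$ with $2^j<\langle f\rangle_R\le2^{j+1}$ are pairwise disjoint.

Put $V(G)=\sum_{R\in G}\langle f\rangle_R^p\,a_p(R)$.

In the one-level example, $\{G_0,\dots,G_J\}$ is admissible: the cubes are disjoint. In the spike example, $\mathcal F$ satisfies (A2), since the averages are $2\cdot4^k$, but for large $K$ not (A1).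

If $G'\subset G$ has bounded union $U$, we may apply (A1) to the maximal cubes $R_i$ of $G'$. They are disjoint with union $U$, so $\sum_{R\in G'}f(R)^p\le\Lambda_0\sum_if(R_i)^p\le\Lambda_0(\sum_if(R_i))^p$, that is,
$$\sum_{R\in G'}f(R)^p\le\Lambda_0f(U)^p .\tag{9}$$
The point of (9) is that $U$ need not be related to the lattice of $G$.

Let $V_N$ be the supremum of $V(G)$ over all admissible $G$, in any $D^\alpha$, all of whose cubes have $\ell(R)\ge2^{-N}$. The plan is to prove $V_N\le CL\int(Mf)^pw+\frac12V_N$. This is useful only if $V_N<\infty$, so we prove that first.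

From here to the end of Section 11 we also assume $f\not\equiv0$ and $\int(Mf)^pw<\infty$; otherwise Theorem 2 is trivial for $f$. As $Mf(x)\ge c_f(1+|x|)^{-n}$ with $c_f>0$,
$$\int(1+|x|)^{-np}\,w(x)\,dx<\infty .\tag{10}$$
In these sections $C,c$ denote positive constants depending only on $n,p$ (and on $\eta$ or on the constant $\Lambda$ of Section 9 where these occur), never on $f,w,N,L$.

**Lemma 3.** $V_N<\infty$.

*Proof.* Let $d=\mathrm{dist}_\infty(x,R)$. A cube containing $x$ and meeting $R$ has side $\ge d$, so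
$$M\chi_R(x)\le\min(1,|R|d^{-n}),\qquad |R|^{-1}M\chi_R(x)\le\max(\ell(R),d)^{-n}\le2^n(d+\ell(R))^{-n}.\tag{11}$$
If $f(R)>0$ and $\ell(R)\ge2^{-N}$, then $R$ contains a point $y\in\mathrm{supp}f$, and $d+\ell(R)\ge\max(2^{-N},|x-y|_\infty)\ge c_{N,f}(1+|x|)$, because $\mathrm{supp} f$ is bounded. Hence
$$V(G)=\sum_{R\in G}f(R)^p\int(|R|^{-1}M\chi_R)^pw\le C_{N,f}\sum_{R\in G}f(R)^p\int(1+|x|)^{-np}w .$$
Any finite subfamily of $G$ lies in disjoint cubes $Q_i\in D$ of one common large side, so by (A1) its part of $\sum f(R)^p$ is at most $\Lambda_0\sum_if(Q_i)^p\le\Lambda_0\|f\|_1^p$. Now use (10). $\square$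

The next lemma says that the cubes produced by the stopping-time argument form admissible families, provided that dominant children have been avoided.

**Lemma 4.** Fix $s\ge0$. For each $F\in\mathcal F$ let $\mathcal R_{F,s}\subset\mathcal C_{F,s}$ be a family of pairwise disjoint cubes, all disjoint from $F^*$ if $F$ is dominated. Then $G_s=\bigcup_F\mathcal R_{F,s}$ is admissible.

*Proof.* Cubes of $\mathcal C_{F,s}$ have $f(R)>0$.

(A2). Let $R\in\mathcal R_{F,s}$, $F\in\mathcal F_k$, $2^j<\langle f\rangle_R\le2^{j+1}$. From the definition of $\mathcal C_{F,s}$, $2^{j+s}<a^{k+1}<2^{j+s+2}$. As $a\ge4$, an open interval with endpoint ratio $4$ contains at most one power of $a$, so $k$ is determined by $j$. For fixed $k$ the cubes in $\bigcup_{F\in\mathcal F_k}\mathcal R_{F,s}$ are disjoint.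

(A1). Let $Q\in D$. If $f(Q)=0$, there is no $R\subset Q$ in $G_s$. Let $f(Q)>0$, $F_0=\pi(Q)$, and let $R\in\mathcal R_{F,s}$ with $R\subset Q$. Since $R\subset F_0$, the level of $F=\pi(R)$ is at least $k(F_0)$, and the cube of level $k(F_0)$ containing $F$ meets $F_0$; so $F\subset F_0$.

The cubes $R$ with $F=F_0$ are disjoint subsets of $Q$, so they contribute at most $f(Q)^p$. If $F\ne F_0$, then $k(F)>k(F_0)$, and $F\supset R$ meets $Q$. The inclusion $Q\subset F$ would contradict $\pi(Q)=F_0$, so $F\subset Q$. Also $F$ lies in a cube $F_1\in\mathcal F_{k(F_0)+1}$, which meets $Q$, and for the same reason $F_1\subset Q$. The cubes of $\mathcal R_{F,s}$ are disjoint, lie in $F$, and avoid $F^*$ if $F$ is dominated, so $\sum_{R\in\mathcal R_{F,s}}f(R)^p\le g(F)^p$. By Lemma 2, applied in each of the disjoint cubes $F_1\subset Q$, the contribution of all such $R$ is at most $\sum_{F_1}c_p^{-1}f(F_1)^p\le c_p^{-1}f(Q)^p$. $\square$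

## 9. The main estimate: threshold $L$, remainder $2^{-c\varepsilon L}V_N$

We formulate one estimate that will be used twice: with $r=1$ for $A_Sf$, and with $r=p$ for the tail function $\sum_R\langle f\rangle_R^p(M\chi_R)^p$.

**Lemma 5.** Let $D$ be a lattice, $r\in\{1,p\}$, $\Lambda\ge1$, and let $c_Q\ge0$ $(Q\in D)$ satisfy

- (c1) $c_Q\le\Lambda\langle f\rangle_Q^r$;
- (c2) $\sum_{Q\in\mathcal C_{F,s},Q\subset Q_0}c_Q|Q|\le\Lambda2^{-s}a^{kr}|Q_0|$ for all $F\in\mathcal F_k$, $s\ge0$, $Q_0\in\mathcal C_{F,s}$;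
- (c3) $c_Q=0$ if $\ell(Q)<2^{-N}$.

Then for all $L\ge1/\varepsilon$, with $C,c$ depending only on $n,p,\Lambda$,
$$\int\Big(\sum_Qc_Q\chi_Q\Big)^{p/r}w\le CL^{p/r}\int(Mf)^pw+C\,C_w\,\varepsilon^{-2p}\,2^{-c\varepsilon L}\,V_N .\tag{12}$$

*Proof.* Put $q=p/r\ge1$. By (c1) only cubes with $f(Q)>0$, that is, cubes in $\bigcup_{F,s}\mathcal C_{F,s}$, matter.

**Step 1: removing the cubes around dominant children.** The aim is to be allowed to use Lemma 4. Let $F\in\mathcal F_k$ be dominated. A cube with $\pi(Q)=F$ is not contained in $F^*$, so $Q\supsetneq F^*$ or $Q\cap F^*=\emptyset$. Fix $x$. The cubes $Q\ni x$ with $\pi(Q)=F$ and $Q\supsetneq F^*$ form a chain $Q_0\subsetneq Q_1\subsetneq\cdots$. Since $f(F)\le2f(F^*)\le2f(Q_0)$,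
$$\langle f\rangle_{Q_i}\le\frac{f(F)}{|Q_i|}\le2^{1-ni}\langle f\rangle_{Q_0}\le2^{1-ni}a^{k+1}.$$
By (c1) the sum of $c_Q$ over these cubes is at most $\Lambda\sum_i(2^{1-ni}a^{k+1})^r\le Ca^{kr}$, and the cubes lie in $F$.

Let $\mathcal C^0_{F,s}$ be the set of $Q\in\mathcal C_{F,s}$ with $c_Q>0$, and with $Q\cap F^*=\emptyset$ if $F$ is dominated. Put $B_{F,s}=\sum_{Q\in\mathcal C^0_{F,s}}c_Q\chi_Q$, and let $\mathcal R_{F,s}$ be the set of maximal cubes of $\mathcal C^0_{F,s}$. Then
$$\sum_Qc_Q\chi_Q\le\sum_{F\in\mathcal F}\Big(Ca^{k(F)r}\chi_F+\sum_sB_{F,s}\Big).\tag{13}$$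

**Step 2: exponential decay of $B_{F,s}$.** Fix $F\in\mathcal F_k$ and $s$, and put $\tau=\Lambda2^{-s}a^{kr}$. For $Q\in\mathcal C_{F,s}$ we have $c_Q\le\Lambda2^{-sr}a^{(k+1)r}\le a^r\tau$. Together with (c2) and (c3), this says that Lemma 1 applies to $\mathcal Q=\mathcal C^0_{F,s}$ with $B=a^r$; put $b=a^r+2$. If $R\in\mathcal R_{F,s}$, then by maximality only cubes $Q\subset R$ contribute to $B_{F,s}$ on $R$. Consequently
$$|\{x\in R:B_{F,s}(x)>t\tau\}|\le2\cdot2^{-t/b}|R|\qquad(t>0).\tag{14}$$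

**Step 3: splitting off the part controlled by $Mf$.** We cut $B_{F,s}$ at a threshold. A cube $R\in\mathcal R_{F,s}$ has average only about $2^{-s}a^{k+1}$, so replacing $a^{kp}$ by $\langle f\rangle_R^p$ in Step 5 will cost a factor $2^{sp}$. To pay for it, the threshold is taken to grow like $2^{s/2}$ after normalization, which is still summable against $2^{-s}$. For $F\in\mathcal F_k$ let
$$e_{F,s}=\big(2^sa^{-kr}B_{F,s}-L2^{s/2}\big)_+,\qquad u_F=\sum_s2^{-s}e_{F,s}.$$
Then $B_{F,s}\le a^{kr}(L2^{-s/2}\chi_F+2^{-s}e_{F,s})$. As $\sum_s2^{-s/2}\le4$, we get $\sum_sB_{F,s}\le4La^{kr}\chi_F+a^{kr}u_F$. Terms with $u_F(x)\le1$ are at most $a^{kr}\chi_F$. By (13), (6) and $L\ge1$,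
$$\sum_Qc_Q\chi_Q(x)\le CL(Mf(x))^r+\sum_{F\ni x,\,u_F(x)>1}a^{k(F)r}u_F(x).\tag{15}$$

**Step 4: the $q$-th power of the sum over levels.** We need the $q$-th power of the last sum to be bounded by a sum of individual powers; squaring $u_F$ achieves this. Let
$$\Sigma=\Sigma(x)=\sup\{a^{k(F)r}u_F(x)^2:F\ni x,\ u_F(x)>1\},$$
with $\Sigma=0$ if there is no such $F$. If $u_F(x)>1$, then $a^{k(F)r}\le\Sigma$ and $u_F(x)\le(\Sigma a^{-k(F)r})^{1/2}$. Since the levels of the $F\ni x$ are distinct, the last sum in (15) is at most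
$$\sum_{k:\,a^{kr}\le\Sigma}\Sigma^{1/2}a^{kr/2}\le C\Sigma$$
(trivially if $\Sigma=\infty$). Moreover $\Sigma^q\le\sum_Fa^{k(F)rq}u_F^{2q}$, and $rq=p$. So
$$\Big(\sum_Qc_Q\chi_Q\Big)^q\le CL^q(Mf)^p+C\sum_Fa^{k(F)p}u_F^{2q},\qquad u_F^{2q}\le C\sum_s2^{-s}e_{F,s}^{2q},\tag{16}$$
the second by Jensen's inequality for the weights $2^{-s-1}$.

**Step 5: use of $C_p$.** The function $e_{F,s}$ vanishes off $\bigcup\mathcal R_{F,s}$. Let $R\in\mathcal R_{F,s}$ and $c_0=1/(b\Lambda)$. The inequality $e_{F,s}>t$ means $B_{F,s}>2^{-s}a^{kr}(t+L2^{s/2})=\tau(t+L2^{s/2})/\Lambda$. By (14), $\{x\in R:e_{F,s}>t\}$ has measure at most $2\cdot2^{-c_0(t+L2^{s/2})}|R|$. By (1) and $\varepsilon\le1$,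
$$\int_Re_{F,s}^{2q}\,w\le\int_0^\infty2qt^{2q-1}\,2C_w2^{-c_0\varepsilon(t+L2^{s/2})}\,dt\;a_p(R)\le C\,C_w\,\varepsilon^{-2p}\,2^{-c_0\varepsilon L2^{s/2}}a_p(R),$$
because $\int_0^\infty t^{2q-1}2^{-c_0\varepsilon t}dt=C\varepsilon^{-2q}\le C\varepsilon^{-2p}$. For $R\in\mathcal R_{F,s}$ we have $a^{k(F)}\le2^{s+1}\langle f\rangle_R$. So with $G_s=\bigcup_F\mathcal R_{F,s}$, by (16),
$$\int\sum_Fa^{k(F)p}u_F^{2q}\,w\le C\,C_w\,\varepsilon^{-2p}\sum_s2^{s(p-1)}\,2^{-c_0\varepsilon L2^{s/2}}\,V(G_s).\tag{17}$$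

**Step 6: back to $V_N$.** By Lemma 4, $G_s$ is admissible, and by (c3) its cubes have side $\ge2^{-N}$. So $V(G_s)\le V_N$. As $\varepsilon L\ge1$ and $2^{s/2}\ge1$, the product $\varepsilon L2^{s/2}$ is at least each factor, hence at least $\frac12(\varepsilon L+2^{s/2})$. The sum over $s$ in (17) is therefore at most
$$2^{-c_0\varepsilon L/2}\,V_N\sum_s2^{s(p-1)}2^{-c_02^{s/2}/2}\le C2^{-c_0\varepsilon L/2}V_N .$$
Integrating (16) against $w$ gives (12) with $c=c_0/2$. $\square$

## 10. The tail function of an admissible family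

To close the circle we must show that $\sum_R\langle f\rangle_R^p(M\chi_R)^p$ is itself of the form treated in Lemma 5, with $r=p$.

**Lemma 6.** Let $G\subset D$ be admissible with all sides $\ge2^{-N}$. For each $\alpha$ and $Q\in D^\alpha$ put
$$c_Q^\alpha=|Q|^{-p}\sum_{R\in G,\,R\subset Q}f(R)^p .$$
Then
$$\sum_{R\in G}\langle f\rangle_R^p(M\chi_R)^p\le C\sum_\alpha\sum_{Q\in D^\alpha}c_Q^\alpha\chi_Q,\tag{18}$$
and for each $\alpha$ the numbers $c_Q^\alpha$ satisfy (c1)–(c3) in the lattice $D^\alpha$ with $r=p$ and some $\Lambda=\Lambda_1(n,p)$.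

*Proof.* Note that $R$ belongs to $D$ and $Q$ to $D^\alpha$, which may be different lattices; this is what makes (c2) delicate.

**Step 1: the pointwise bound (18).** We write $(M\chi_R)^p$ as a sum over dilates and put each dilate into a lattice cube. Let $\lambda R$ denote the concentric dilate. If $x\in3\cdot2^jR\setminus3\cdot2^{j-1}R$ with $j\ge1$, then $\mathrm{dist}_\infty(x,R)\ge\frac12(3\cdot2^{j-1}-1)\ell(R)\ge2^{j-1}\ell(R)$, so $M\chi_R(x)\le2^{-(j-1)n}$ by (11). Hence $(M\chi_R)^p\le C\sum_{j\ge0}2^{-jnp}\chi_{3\cdot2^jR}$. By Step 1 of Section 5 choose $Q(R,j)\in\bigcup_\alpha D^\alpha$ containing $3\cdot2^jR$ with $9\cdot2^j\ell(R)<\ell(Q(R,j))\le18\cdot2^j\ell(R)$. For fixed $R$ these cubes have different sides for different $j$, so they are distinct. Since $\langle f\rangle_R^p2^{-jnp}=f(R)^p(2^j\ell(R))^{-np}\le18^{np}f(R)^p|Q(R,j)|^{-p}$,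
$$\langle f\rangle_R^p(M\chi_R)^p\le C\sum_jf(R)^p|Q(R,j)|^{-p}\chi_{Q(R,j)}\le C\sum_\alpha\sum_{Q\in D^\alpha,\,Q\supset R}f(R)^p|Q|^{-p}\chi_Q .$$
Summing over $R\in G$ gives (18).

**Step 2: (c3) and (c1).** If $\ell(Q)<2^{-N}$, no $R\in G$ lies in $Q$; this is (c3). By (9), applied to the cubes $R\subset Q$, $c_Q^\alpha\le\Lambda_0\langle f\rangle_Q^p$; this is (c1).

**Step 3: reduction of (c2).** Principal cubes and $\pi$ are now those of $D^\alpha$. Let $F\in\mathcal F_k$ and $Q_0\in\mathcal C_{F,s}$, so $f(Q_0)\le2^{-s}a^{k+1}|Q_0|$ and $\pi(Q_0)=F$. Interchanging sums, the sum in (c2) is at most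
$$\Sigma_0=\sum_{R\in G,\,R\subset Q_0}f(R)^p\sum_{Q\in D^\alpha,\ \pi(Q)=F,\ R\subset Q\subset Q_0}|Q|^{1-p},$$
and it suffices to prove $\Sigma_0\le Ca^{k(p-1)}f(Q_0)$. We split the cubes $R\subset Q_0$ of $G$ into two kinds.

**Step 4: $R$ meets no child of $F$ of side $\ge\ell(R)$.** Here $R$ itself cannot have a large average, and (A2) sums the series. Cover $R$ by the at most $2^n$ cubes $P\in D^\alpha$ with $\ell(P)=\ell(R)$ that meet $R$. Each $P$ meets $Q_0$ and $\ell(P)\le\ell(Q_0)$, so $P\subset Q_0\subset F$. Moreover $P$ is in no child of $F$, since such a child would have side $\ge\ell(R)$ and meet $R$. By (5), $\pi(P)=F$ and $\langle f\rangle_P\le a^{k+1}$. Hence $\langle f\rangle_R\le2^na^{k+1}$. The inner sum in $\Sigma_0$ runs over a chain of cubes of side $\ge\ell(R)$, so it is at most $C|R|^{1-p}$, and $f(R)^p|R|^{1-p}=\langle f\rangle_R^{p-1}f(R)$. By (A2), for each $j$ the cubes $R\subset Q_0$ with $2^j<\langle f\rangle_R\le2^{j+1}$ are disjoint, so the total contribution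 of this kind is at most
$$C\sum_{j:\,2^j<2^na^{k+1}}2^{(j+1)(p-1)}f(Q_0)\le Ca^{k(p-1)}f(Q_0).$$

**Step 5: $R$ meets a child of $F$ of side $\ge\ell(R)$.** Here $R$ may have a large average, but then all relevant $Q$ are larger than the child, and we use the mass of the child. There are at most $2^n$ such children, since they are disjoint and each contains one of the at most $2^n$ cubes of $D^\alpha$ of side $\ell(R)$ that meet $R$. Let $F'_R$ be one of maximal side. If $\pi(Q)=F$ and $Q\supset R$, then $Q$ meets $F'_R$ and is not contained in it, so $Q\supsetneq F'_R$. In particular $F'_R\subsetneq Q_0$.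

Fix a child $F'$ and let $U\subset Q_0$ be the union of the cubes $R\subset Q_0$ of this kind with $F'_R=F'$. Each such $R$ meets $F'$ and $\ell(R)\le\ell(F')$, so $U$ is covered by the $3^n$ cubes $P_l\in D^\alpha$ of side $\ell(F')$ that equal or are adjacent to $F'$. Let $P_l$ meet $U$, hence meet some such $R$. Since $P_l$ meets $Q_0$ and $\ell(P_l)=\ell(F')\le\ell(Q_0)$, we have $P_l\subset Q_0\subset F$. If $P_l$ is contained in no child of $F$, then $\pi(P_l)=F$ and $\langle f\rangle_{P_l}\le a^{k+1}$. If $P_l$ is contained in a child $F'''$, then $\ell(F''')\ge\ell(F')\ge\ell(R)$ and $F'''$ meets $R$. By the maximal choice of $F'_R=F'$ we get $\ell(F''')\le\ell(F')$, so $P_l=F'''$, and $\langle f\rangle_{P_l}\le2^na^{k+1}$ by (4). In both cases $f(P_l)\le2^na^{k+1}|F'|$. Therefore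
$$f(U)\le6^na^{k+1}|F'| .$$
By (9), $\sum f(R)^p\le\Lambda_0f(U)^p$ over the $R$ with $F'_R=F'$, and $\sum_{Q\in D^\alpha,\,Q\supsetneq F'}|Q|^{1-p}\le C|F'|^{1-p}$. So these $R$ contribute at most
$$C(a^k|F'|)^p|F'|^{1-p}=Ca^{kp}|F'|\le Ca^{k(p-1)}f(F'),$$
because $\langle f\rangle_{F'}>a^{k+1}$. Summing over the disjoint children $F'\subset Q_0$ gives at most $Ca^{k(p-1)}f(Q_0)$. $\square$

## 11. Absorption, and the proof of Theorem 2

**Step 1: a bound for $V_N$ independent of $N$.** Let $G$ be admissible with sides $\ge2^{-N}$. Since $V(G)=\int\sum_{R\in G}\langle f\rangle_R^p(M\chi_R)^p\,w$, Lemma 6 and Lemma 5 with $r=p$ in each of the $2^n$ lattices give, after taking the supremum over $G$,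
$$V_N\le CL\int(Mf)^pw+C\,C_w\,\varepsilon^{-2p}\,2^{-c\varepsilon L}\,V_N\qquad(L\ge1/\varepsilon).$$
Take $L=\kappa\varepsilon^{-1}\log(e+C_w/\varepsilon)$ with $\kappa\ge1$. Since $C_w\ge1\ge\varepsilon$, both $C_w$ and $1/\varepsilon$ are at most $C_w/\varepsilon$, so $C_w\varepsilon^{-2p}\le(e+C_w/\varepsilon)^{2p+1}$, while $2^{-c\varepsilon L}=(e+C_w/\varepsilon)^{-c\kappa\log2}$. For $\kappa=\kappa(n,p)$ large the coefficient of $V_N$ on the right is at most $\frac12$. As $V_N<\infty$ by Lemma 3, we may subtract: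
$$V_N\le CL\int(Mf)^pw\qquad\text{with }C\text{ independent of }N.\tag{19}$$

**Step 2: from a sparse family to the lattices.** We fit $A_Sf$ into Lemma 5 with $r=1$. Let $S$ be $\eta$-sparse and $S_N=\{P\in S:\ell(P)\ge2^{-N}\}$. For each $P\in S_N$ choose one $\alpha$ and one $P'\in D^\alpha$ with $P\subset P'$ and $3\ell(P)<\ell(P')\le6\ell(P)$. For $Q\in D^\alpha$ put
$$c_Q^\alpha=\langle f\rangle_Q\,\#\{P\in S_N:P'=Q\text{ chosen in }D^\alpha\}.$$
As $\langle f\rangle_P\le6^n\langle f\rangle_{P'}$, we have $A_{S_N}f\le6^n\sum_\alpha\sum_{Q\in D^\alpha}c_Q^\alpha\chi_Q$. For $Q_0\in D^\alpha$, summing over those $P$ for which $\alpha$ was chosen,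
$$\sum_{P\in S_N:\,P'\subset Q_0}|P'|\le6^n\sum_{P\in S,\,P\subset Q_0}|P|\le6^n\eta^{-1}\sum_{P\in S,\,P\subset Q_0}|E_P|\le6^n\eta^{-1}|Q_0|.$$
Looking only at $P'=Q_0$, we see that the counting number is at most $6^n/\eta$, which gives (c1) with $r=1$. Since $\langle f\rangle_Q\le2^{-s}a^{k+1}$ on $\mathcal C_{F,s}$, it also gives (c2). Here $\Lambda=a6^n/\eta$. Condition (c3) holds since $\ell(P')>\ell(P)\ge2^{-N}$.

**Step 3: conclusion.** Lemma 5 with $r=1$, $L$ of the same form with $\kappa$ enlarged (now depending also on $\eta$) so that the coefficient of $V_N$ is at most a constant, and (19), which remains true for larger $\kappa$, give after summing over the $2^n$ lattices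
$$\int(A_{S_N}f)^pw\le CL^p\int(Mf)^pw+CV_N\le CL^p\int(Mf)^pw .$$
Let $N\to\infty$ (monotone convergence) and take $p$-th roots. This proves Theorem 2. $\blacksquare$

## 12. Sparse domination of $T$, and the proof of Theorem 1

The following is due to Lacey and Lerner; here is a proof. In this section $C$ depends on $n$ and the constants in (i)–(iii).

**Proposition 7.** Let $T$ have kernel satisfying (i)–(iii). For every bounded $f$ with compact support there is a $\frac12 3^{-n}$-sparse family $S$ with $|Tf|\le C A_S|f|$ a.e.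

*Proof.* By (i) and Plancherel, $T$ is bounded on $L^2$. By the classical Calderón–Zygmund theorem, from (i) and (iii), $T$ is of weak type $(1,1)$. For bounded compactly supported $g$ put
$$\mathcal Ng=Mg+\big(M(|Tg|^{1/2})\big)^2 .$$

**Step 1: $\mathcal N$ is of weak type $(1,1)$.** This will make the exceptional set small. For $Mg$ this is classical. For $h=|Tg|^{1/2}$ we have $h\le t+h\chi_{\{h>t\}}$, so
$$|\{Mh>2t\}|\le|\{M(h\chi_{\{h>t\}})>t\}|\le\frac Ct\int_{\{h>t\}}h=\frac Ct\Big(t|\{h>t\}|+\int_t^\infty|\{h>u\}|\,du\Big)\le\frac C{t^2}\|g\|_1,$$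
since $|\{h>u\}|=|\{|Tg|>u^2\}|\le Cu^{-2}\|g\|_1$. With $4t^2=\lambda$ this says $|\{(Mh)^2>\lambda\}|\le C\lambda^{-1}\|g\|_1$.

**Step 2: the far part is controlled by $\mathcal N$.** *Claim: for every cube $Q$ and every $x\in Q$, $|T(g\chi_{\mathbb R^n\setminus3Q})(\xi)|\le C\,\mathcal Ng(x)$ for a.e. $\xi\in Q$.* We may assume $\mathcal Ng(x)<\infty$ and $g\not\equiv0$, so $Mg(x)>0$. Write $g_0=g\chi_{\mathbb R^n\setminus3Q}$. For a.e. $\xi\in Q$,
$$Tg_0(\xi)=\int_{\mathbb R^n\setminus3Q}K(\xi-y)g(y)\,dy .$$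
Indeed, for smooth compactly supported functions with support at positive distance from $Q$ this is the meaning of "$K$ agrees with a function off the origin". In general mollify $g_0$. The mollified functions converge to $g_0$ in $L^2$ and $L^1$ with supports at distance $\ge\frac12\ell(Q)$ from $Q$; the left sides converge in $L^2$, and the integrals converge uniformly on $Q$ because $K$ is bounded on $\{|z|\ge\frac12\ell(Q)\}$ by (ii).

For $\xi,\xi'\in Q$ and $y\notin3Q$ we have $|\xi-y|,|\xi'-y|\ge\ell(Q)$ and $|\xi-\xi'|\le\sqrt n\,\ell(Q)$, and $\ell(Q)+|x-y|\le C|\xi-y|$. If $|\xi-\xi'|\le|\xi-y|/2$ we use (iii). Otherwise $|\xi-y|\le2\sqrt n\,\ell(Q)$ and we use (ii) for both terms. In either case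
$$|K(\xi-y)-K(\xi'-y)|\le C\frac{\ell(Q)}{(\ell(Q)+|x-y|)^{n+1}} .$$
Integrate against $|g|$, splitting into $|x-y|\le\ell(Q)$ and dyadic annuli around $x$; this gives at most $CMg(x)$. With $Tg_0=Tg-T(g\chi_{3Q})$ at $\xi'$ we obtain, for a.e. $\xi,\xi'\in Q$,
$$|Tg_0(\xi)|\le CMg(x)+|Tg(\xi')|+|T(g\chi_{3Q})(\xi')| .$$
By the weak type $(1,1)$ of $T$ and $\int_{3Q}|g|\le3^n|Q|Mg(x)$, for a suitable constant $C$ the set of $\xi'\in Q$ with $|T(g\chi_{3Q})(\xi')|>CMg(x)$ has measure $\le\frac14|Q|$. With $m=M(|Tg|^{1/2})(x)$ we have $\int_Q|Tg|^{1/2}\le m|Q|$, so $|\{\xi'\in Q:|Tg(\xi')|^{1/2}>4m\}|\le\frac14|Q|$ (if $m=0$ this set is null). Choosing $\xi'$ outside both sets and outside a null set gives $|Tg_0(\xi)|\le CMg(x)+16m^2$, which is the claim.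

**Step 3: one step of the selection.** Let $Q_0$ be a half-open cube and $g=f\chi_{3Q_0}$. We show that there are disjoint dyadic subcubes $P_j\subsetneq Q_0$ with $\sum|P_j|\le\frac12|Q_0|$ and
$$|T(f\chi_{3Q_0})|\chi_{Q_0}\le C\langle|f|\rangle_{3Q_0}\chi_{Q_0}+\sum_j|T(f\chi_{3P_j})|\chi_{P_j}\quad\text{a.e.}\tag{20}$$
If $\langle|f|\rangle_{3Q_0}=0$, the left side vanishes and no $P_j$ are needed. Otherwise let $E=\{x\in Q_0:\mathcal Ng(x)>A\langle|f|\rangle_{3Q_0}\}$. By Step 1, $|E|\le C3^n|Q_0|/A$, so we may fix $A$, depending only on $n$ and the constants in (i)–(iii), with $|E|\le2^{-n-2}|Q_0|$. Let $P_j$ be the maximal dyadic subcubes of $Q_0$ with $|P_j\cap E|>2^{-n-1}|P_j|$. Then $P_j\ne Q_0$ and $\sum|P_j|\le2^{n+1}|E|\le\frac12|Q_0|$. By Lebesgue differentiation $|E\setminus\bigcup P_j|=0$. Since the dyadic parent of $P_j$ was not selected, $|P_j\cap E|\le2^{-n-1}2^n|P_j|=\frac12|P_j|$.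

On $Q_0\setminus\bigcup P_j$ we have, a.e., $|Tg|\le(M(|Tg|^{1/2}))^2\le\mathcal Ng\le A\langle|f|\rangle_{3Q_0}$. On $P_j$, since $3P_j\subset3Q_0$, we write $Tg=T(g\chi_{\mathbb R^n\setminus3P_j})+T(f\chi_{3P_j})$. By the claim, used for the cube $P_j$ and some $x\in P_j\setminus E$, the first term is at most $CA\langle|f|\rangle_{3Q_0}$ a.e. on $P_j$. This proves (20).

**Step 4: iteration.** Apply (20) to $Q_0$, then to each $P_j$, and so on. The remainder after $m$ steps is supported on a set of measure $\le2^{-m}|Q_0|$, and these sets decrease. So almost every point leaves them, and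
$$|T(f\chi_{3Q_0})|\le C\sum_{Q\in\mathcal G(Q_0)}\langle|f|\rangle_{3Q}\chi_Q\quad\text{a.e. on }Q_0,$$
where $\mathcal G(Q_0)$ consists of $Q_0$ and all cubes selected. For $Q\in\mathcal G(Q_0)$ let $E_Q$ be $Q$ minus the cubes selected from $Q$ in the next step. These sets are disjoint and $|E_Q|\ge\frac12|Q|$.

**Step 5: globalization.** We remove the truncation to $3Q_0$ and cover all of $\mathbb R^n$. Let $R_0$ be a half-open cube containing $\mathrm{supp}f$. Partition each $3^{i+1}R_0\setminus3^iR_0$, $i\ge0$, into $3^n-1$ translates of $3^iR_0$. Together with $R_0$ these cubes $R$ partition $\mathbb R^n$. A translate $R$ of $3^iR_0$ in this partition is adjacent to $3^iR_0$, so $3R\supset3^iR_0\supset R_0\supset\mathrm{supp}f$, and $T(f\chi_{3R})=Tf$; for $R=R_0$ this is clear. Applying Step 4 to each $R$, we obtain $|Tf|\le C\sum_{Q\in\mathcal G}\langle|f|\rangle_{3Q}\chi_Q$ a.e. with $\mathcal G=\bigcup_R\mathcal G(R)$, and the sets $E_Q$ $(Q\in\mathcal G)$ are disjoint. Since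 $E_Q\subset3Q$ and $|E_Q|\ge\frac12 3^{-n}|3Q|$, the family $S=\{3Q:Q\in\mathcal G\}$ is $\frac12 3^{-n}$-sparse, and $|Tf|\le CA_S|f|$ a.e. $\square$

**Proof of Theorem 1.** Apply Proposition 7, then Theorem 2 to $|f|$ with $\eta=\frac12 3^{-n}$. $\blacksquare$

## 13. The characterization, and the power of $\varepsilon$

**Proof of Theorem 3, equivalence.** (a)⇒(b) is Theorem 2. (b)⇒(c) is Proposition 7. (c)⇒(d) holds since the Riesz kernels satisfy (i)–(iii). (d)⇒(a) is the known necessity quoted in Section 1.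

**Proof of Theorem 3, sharpness.** We test (2) on weights with a strong singularity. Let $n=1$ and $w=|x|^{\delta-1}$ with $0<\delta\le\frac12$.

**Step 1: $w\in C_p$ with $\varepsilon=\delta$ and $C_w$ independent of $\delta$.** Let $E\subset Q$, $|Q|=\ell$. If $\mathrm{dist}(0,Q)>\ell$, then $|x|$ varies by a factor at most $2$ on $Q$, hence so does $w$, and
$$w(E)\le2\frac{|E|}{|Q|}w(Q)\le2\Big(\frac{|E|}{|Q|}\Big)^\delta a_p(Q).$$
If $\mathrm{dist}(0,Q)\le\ell$, then $Q\subset[-2\ell,2\ell]$, so $M\chi_Q\ge\frac14$ there and $a_p(Q)\ge4^{-p}\frac2\delta(2\ell)^\delta$. Since $w$ decreases in $|x|$,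
$$w(E)\le w\Big(\Big[-\frac{|E|}2,\frac{|E|}2\Big]\Big)=\frac2\delta\Big(\frac{|E|}2\Big)^\delta\le4^p\Big(\frac{|E|}{4\ell}\Big)^\delta a_p(Q)\le4^p\Big(\frac{|E|}{|Q|}\Big)^\delta a_p(Q).$$

**Step 2: comparing the two sides.** Let $f=\chi_{[0,1]}$ and let $H$ be the Hilbert transform. On $(0,\frac12)$ we have $\pi|Hf(x)|=\log\frac{1-x}x\ge\log\frac1{2x}$. With $x=\frac12e^{-v}$,
$$\int|Hf|^pw\ge c\int_0^{1/2}\log^p\frac1{2x}\,x^{\delta-1}dx=c\,2^{-\delta}\int_0^\infty v^pe^{-\delta v}dv=c\,2^{-\delta}\Gamma(p+1)\,\delta^{-p-1}.$$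
On the other side $Mf\le1$ everywhere. For $|x|\ge2$ an interval that contains $x$ and meets $[0,1]$ has length $\ge|x|-1\ge|x|/2$, so $Mf(x)\le2/|x|$. Therefore
$$\int(Mf)^pw\le\int_{|x|\le2}|x|^{\delta-1}dx+2^p\int_{|x|\ge2}|x|^{\delta-1-p}dx\le\frac C\delta,$$
where $p-\delta\ge\frac12$ was used. Hence any constant $A$ with $\|Hf\|_{L^p(w)}\le A\|Mf\|_{L^p(w)}$ satisfies $A^p\ge c\,\delta^{-p}$, that is, $A\ge c\,\delta^{-1}=c\,\varepsilon^{-1}$, while $C_w$ stays bounded. If $\varepsilon^{-1}$ in (2) could be replaced by $\varepsilon^{-\theta}$ with $\theta<1$, then $c\,\delta^{-1}\le C\delta^{-\theta}\log(e+C/\delta)$ for all $0<\delta\le\frac12$, which is false as $\delta\to0$. $\blacksquare$
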